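\title{A special Schubert class in the gamma filtration of the maximal orthogonal Grassmannian}

\begin{abstract}
Let $X$ be the maximal orthogonal Grassmannian of a quadratic form of dimension $2n+1$ or $2n+2$, taken over the function field of the Severi--Brauer variety of the associated Clifford algebra, and let $e_n\in K(X)$ be the class of the special Schubert variety of lowest dimension. It has codimension $n$. It was conjectured that for $n\ge 8$ the class $e_n$ does not lie in the term number $\lfloor n/2\rfloor+1$ of the gamma filtration. We show that it lies in this term for every $n\ge1$, and that it lies in the term number $n-\lfloor\log_2n\rfloor$ for every $n\ge2$. The latter bound is optimal for $n=2^r+r$, $r\ge1$. The proof compares two square roots of the class of a determinant bundle and counts the powers of $2$ needed to identify them.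
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Two filtrations on the Grothendieck ring}\label{ss:gamma}

Let $X$ be a smooth connected projective variety over a field. Its Grothendieck ring $K(X)$ of vector bundles is also the Grothendieck group of coherent sheaves, so every closed subscheme $Z$ has a class $[\mathcal O_Z]\in K(X)$. The exterior powers of bundles extend to operations $\lambda^i$ on $K(X)$ such that $\lambda_t(x)=\sum_i\lambda^i(x)t^i$ satisfies $\lambda_t(x+y)=\lambda_t(x)\lambda_t(y)$. The gamma operations are defined by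
\[
\gamma_u(x)=\sum_{i\ge0}\gamma^i(x)u^i=\lambda_{u/(1-u)}(x),
\]
and $\gamma_u$ also turns sums into products. If $x$ is the class of a line bundle, then $\gamma_u(x-1)=\bigl(1+\frac{xu}{1-u}\bigr)(1-u)=1+(x-1)u$. By the splitting principle, for a bundle $M$ of rank $r$ there is a morphism $X_1\to X$ such that $K(X)\to K(X_1)$ is injective and $[M]=x_1+\dots+x_r$ in $K(X_1)$ with $x_i$ classes of line bundles, the \emph{roots} of $M$. Then
\begin{equation}\label{eq:gammaroots}
\gamma_u([M]-r)=\prod_{i=1}^r\bigl(1+(x_i-1)u\bigr).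
\end{equation}

The \emph{gamma filtration} is given by $\Gamma^0=K(X)$ and, for $m\ge1$, by the subgroup $\Gamma^m$ generated by the products $\gamma^{i_1}(y_1)\cdots\gamma^{i_s}(y_s)$ with all $y_j$ of rank $0$ and $i_1+\dots+i_s\ge m$. Since $\gamma^1(y)=y$, the term $\Gamma^1$ consists of all elements of rank $0$; the $\Gamma^m$ are ideals and $\Gamma^i\Gamma^j\subset\Gamma^{i+j}$. The \emph{topological filtration} has as its $m$-th term the subgroup $K^{(m)}$ generated by the classes $[\mathcal O_Z]$ of integral closed subschemes of codimension at least $m$. One has $\Gamma^m\subset K^{(m)}$. In particular $\Gamma^m=0$ for $m>\dim X$, and elements of rank $0$ are nilpotent.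

The gamma filtration records the part of the codimension that vector bundles account for. Suppose that $Z$ is the zero scheme of a section of $M^*$, where $M$ has rank $r$, and that $Z$ has codimension $r$. Then the section is regular, the Koszul complex $\Lambda^\bullet M$ resolves $\mathcal O_Z$, and
\begin{equation}\label{eq:koszul}
[\mathcal O_Z]=\sum_i(-1)^i\lambda^i[M]=\prod_{i=1}^r(1-x_i)=(-1)^r\gamma^r([M]-r)\in\Gamma^r .
\end{equation}
For a subvariety of codimension $r$ that is not cut out in this way, one may ask how far below $r$ one has to go to find a term of the gamma filtration that contains its class.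

\subsection{The problem}\label{ss:problem}

Let $F$ be a field, $n\ge1$, and let $\varphi$ be a non-degenerate quadratic form over $F$ of dimension $2n+1$ or $2n+2$, of trivial discriminant in the even case. Over an algebraically closed extension such a form becomes $n\mathbb H\perp\langle d\rangle$ with $d\neq0$, respectively $(n+1)\mathbb H$, where $\mathbb H$ is the binary form $xy$; the characteristic is arbitrary. Take the even Clifford algebra $C_0(\varphi)$ in the odd case and one of its two simple components $C^+(\varphi)$ in the even case, and assume that this algebra is a division algebra, as it is for a generic form. Let $S$ be its Severi--Brauer variety and $F(S)$ the function field of $S$.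

Let $Y$ be the projective quadric of $\varphi$, and let $X$ be the variety of maximal totally isotropic subspaces (subspaces of dimension $n$, respectively $n+1$, on which $\varphi$ vanishes); in the even case this variety has two components and $X$ denotes one of them. We take the following fact as part of the setting: for every field extension $E/F(S)$ the change of field map $K(X_{F(S)})\to K(X_E)$ is an isomorphism preserving the gamma filtration. Over a splitting field, $K(X)$ has a basis of Schubert classes, among them the special Schubert classes $e_1,\dots,e_n$. We need only the one of lowest dimension,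
\[
e_n=(\pi_X)_*\pi_Y^*(l_0),
\]
where $l_0\in K(Y)$ is the class of a rational point and $\pi_X,\pi_Y$ are the projections to $X$ and $Y$ of the incidence variety of pairs (point of $Y$, subspace in $X$ containing it). The isomorphism above defines $e_n\in K(X_{F(S)})$. From now on $\Gamma^m$ is the $m$-th term of the gamma filtration of $K(X_{F(S)})$, and the \emph{level} of $e_n$ is the largest $m$ with $e_n\in\Gamma^m$.

We shall see that $e_n$ is the class of a subvariety of codimension $n$, that $e_n\notin\Gamma^{n+1}$, and that $2e_n\in\Gamma^n$, because a section of a bundle of rank $n$ vanishes on two disjoint copies of this subvariety. The first guess is therefore that the level is $n$. This is correct for $n=1$, where $e_1$ has rank $0$, and for $n=2$, but it fails for $n=3$. Conjecture 4.7 of \cite{source} predicts that the level drops by at least one half of $n$: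
\begin{quote}
\emph{For $n\ge8$, the class $e_n\in K(X_{F(S)})$ does not belong to the term number $n+1-\lfloor(n+1)/2\rfloor$ of the gamma filtration.}
\end{quote}
Note that $n+1-\lfloor(n+1)/2\rfloor=\lfloor n/2\rfloor+1$, as one sees by treating even and odd $n$ separately.

\subsection{Results}\label{ss:results}

The conjecture is false for every $n\ge8$: the drop is at most logarithmic. Write $v_2$ for the $2$-adic valuation.

\begin{theorem}\label{thm:A}
For every $n\ge1$, in particular for every $n\ge8$, we have $e_n\in\Gamma^{\lfloor n/2\rfloor+1}$.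
\end{theorem}

\begin{theorem}\label{thm:B}
If $m\ge2$ and $n\ge m+\lfloor\log_2(m-1)\rfloor$, then $e_n\in\Gamma^m$. In particular, $e_n\in\Gamma^{\,n-\lfloor\log_2n\rfloor}$ for all $n\ge2$.
\end{theorem}

\begin{theorem}\label{thm:C}
If $q\ge2$ is even and $n\le q+v_2(q)$, then $e_n\notin\Gamma^{q+1}$.
\end{theorem}

\begin{corollary}\label{cor:sharp}
Let $r\ge1$. For $m=2^r+1$, we have $e_n\in\Gamma^m$ if and only if $n\ge m+\lfloor\log_2(m-1)\rfloor=2^r+r+1$. For $n=2^r+r$, we have $e_n\in\Gamma^{2^r}=\Gamma^{\,n-\lfloor\log_2n\rfloor}$ but $e_n\notin\Gamma^{\,n-\lfloor\log_2n\rfloor+1}$.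
\end{corollary}

For $n=8$ the conjecture asserts $e_8\notin\Gamma^5$, whereas Theorem~\ref{thm:B} with $m=6$ gives $e_8\in\Gamma^6$. For $n=2,3,5,6$ Theorems~\ref{thm:B} and~\ref{thm:C} (with $m=q=2$ and $m=q=4$) give the levels $2,2,4,4$. For odd $n\ge3$, Theorem~\ref{thm:C} with $q=n-1$ shows that the level is smaller than $n$. The two theorems do not determine the level for every $n$: for $n=4$ they leave the values $3$ and $4$, and Example~\ref{ex:m4} decides in favor of $4$.

Everything follows from Theorem~\ref{thm:C} and the first assertion of Theorem~\ref{thm:B}.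

\begin{proof}[Proof of the remaining assertions]
For the second assertion of Theorem~\ref{thm:B} put $m=n-\lfloor\log_2n\rfloor\ge1$. If $m=1$, use that $e_n$ has rank $0$ (Lemma~\ref{lem:fiber}). If $m\ge2$, then $\lfloor\log_2(m-1)\rfloor\le\lfloor\log_2n\rfloor=n-m$, and the first assertion applies.

For Theorem~\ref{thm:A}, the case $n=1$ holds because $e_1$ has rank $0$. For $n\ge2$ let $k=\lfloor n/2\rfloor\ge1$ and $m=k+1$. From $k<2^k$ we get $\lfloor\log_2k\rfloor\le k-1$, so $m+\lfloor\log_2(m-1)\rfloor\le2k\le n$.

The first claim of Corollary~\ref{cor:sharp} combines Theorem~\ref{thm:B} with Theorem~\ref{thm:C} for $q=2^r$. If $n=2^r+r$, then $r<2^r$ gives $\lfloor\log_2n\rfloor=r$, so $n-\lfloor\log_2n\rfloor=2^r$, and the same two theorems give the second claim.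
\end{proof}

Section~\ref{sec:split} passes to the split variety and expresses $e_n$ through a bundle $U$ of rank $n$ and a line bundle whose square is $\det U$. The class of $\det U$ has a second square root, with powers of $2$ in the denominators, and $e_n$ is essentially a power of $2$ times the difference of the two roots. Section~\ref{sec:small} works this out modulo $\Gamma^2$ and $\Gamma^3$. Sections~\ref{sec:model} and~\ref{sec:upper} bound the denominators and prove Theorem~\ref{thm:B}; this already disproves the conjecture. Section~\ref{sec:lower} proves Theorem~\ref{thm:C} by mapping $K(X)$ to a quotient of a divided power algebra.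

\section{The split Grassmannian}\label{sec:split}

Fix an algebraically closed field $E\supset F(S)$. The isomorphism $K(X_{F(S)})\to K(X_E)$ respects the gamma filtrations and $e_n$, so we may work over $E$, and we write $X,Y,\varphi$ for $X_E,Y_E,\varphi_E$. The hypotheses on $\varphi$ and on its Clifford algebra enter only through this isomorphism.

\subsection{Reduction to even dimension}

For an isotropic vector $v\ne0$ let $Z_v=\pi_Y^{-1}([v])$. The projection $\pi_X$ identifies it with the closed subscheme of $X$ of subspaces containing $v$.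

\begin{lemma}\label{lem:point}
In both the odd and the even case, $\pi_Y$ is flat and surjective, and $e_n=[\mathcal O_{Z_v}]$ for every isotropic $v\neq0$.
\end{lemma}

\begin{proof}
The map $\pi_Y$ is equivariant for the special orthogonal group, which acts transitively on the points of $Y$. Hence $\pi_Y$ is surjective, and it is flat: it is flat over a non-empty open subset of $Y$, and the translates of this subset cover $Y$. The rational points of a split quadric of positive dimension are rationally equivalent, so they all have the class $l_0$ in $K(Y)$. Flatness gives $\pi_Y^*(l_0)=[\mathcal O_{\pi_Y^{-1}([v])}]$, and $\pi_X$ is a closed embedding on this fiber.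
\end{proof}

Let $V$ be the space of the form $\varphi=(n+1)\mathbb H$ and let $b(x,y)=\varphi(x+y)-\varphi(x)-\varphi(y)$ be its polar form, which is non-degenerate in every characteristic; $\perp$ refers to $b$. We recall the standard facts on the variety $X_1\sqcup X_2$ of $(n+1)$-dimensional totally isotropic subspaces $W\subset V$. Each $W$ satisfies $W^\perp=W$. Two subspaces lie in the same component exactly when the dimension of their intersection is congruent to $n+1$ modulo $2$. Each component is smooth of dimension $n(n+1)/2$ and cellular, so its Grothendieck ring is a free abelian group.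

Fix $a\in V$ with $\varphi(a)\ne0$, put $V'=a^\perp$, and let $\rho(x)=x-\frac{b(x,a)}{\varphi(a)}a$ be the reflection in $a$, an isometry fixing $V'$ pointwise. No $W$ is contained in $V'$, since $W\subset a^\perp$ would give $a\in W^\perp=W$, contradicting $\varphi(a)\neq0$. The odd-dimensional form $n\mathbb H\perp\langle d\rangle$ is the restriction of $\varphi$ to $V'$ for a suitable $a$: take $a=(1,-d)$ in the last copy of $\mathbb H$, whose orthogonal complement in that copy is spanned by $(1,d)$. Let $X'$ be the variety of $n$-dimensional totally isotropic subspaces of $V'$.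

\begin{lemma}\label{lem:oddeven}
The map $W\mapsto W\cap V'$ is an isomorphism $X_i\to X'$ for $i=1,2$, and it identifies the classes $e_n$.
\end{lemma}

\begin{proof}
As no $W$ lies in $V'$, the intersections $W\cap V'$ form a subbundle of rank $n$, and the map $X_1\sqcup X_2\to X'$ is defined. Over $X'$, with tautological bundle $W'$, the bundle $W'^\perp/W'$ has rank $2$ and carries a quadratic form with non-degenerate polar form. Its scheme of isotropic lines is therefore finite \'etale of degree $2$ over $X'$. This scheme parametrizes pairs $W'\subset W$. In such a pair $W'\subset W\cap V'$, and both are subbundles of rank $n$, so they are equal. Hence the scheme of pairs is $X_1\sqcup X_2$ with the map above.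

It remains to see that each fiber has one point in each component. Let $W$ be a point of the fiber over $W'$. Then $\rho W\supset W'$. If $w\in W\setminus V'$, then $\rho w-w$ is a non-zero multiple of $a\notin W$, so $\rho W\ne W$ and $W\cap\rho W=W'$ has dimension $n$. Thus the fiber is $\{W,\rho W\}$ and the two points lie in different components. Each $X_i\to X'$ is finite \'etale of degree $1$, hence an isomorphism. For isotropic $v\in V'$ we have $v\in W$ if and only if $v\in W\cap V'$, so the subschemes $Z_v$ correspond, and Lemma~\ref{lem:point} applies.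
\end{proof}

From now on $\varphi=(n+1)\mathbb H$, the variety $X$ is one of $X_1,X_2$, and $a$ is fixed as above. Let $\tilde U\subset V\otimes\mathcal O$ be the tautological bundle of rank $n+1$ on $X$.

\begin{lemma}\label{lem:fiber}
The scheme $Z_v$ is non-empty of pure codimension $n$ in $X$. Hence $e_n$ has rank $0$. Moreover $e_n\notin K^{(n+1)}$, so $e_n\notin\Gamma^{n+1}$.
\end{lemma}

\begin{proof}
The incidence variety is the projective bundle of lines in $\tilde U$, of dimension $n(n+1)/2+n$, and it is flat and surjective over $Y$, of dimension $2n$. So the fibers have pure dimension $d=n(n-1)/2=\dim X-n$.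

Embed $X$ in a projective space and put $h=1-[\mathcal O(-1)]$. If $Z\subset X$ is a closed subscheme and $H$ a hyperplane containing no associated point of $Z$, then $0\to\mathcal O_Z(-1)\to\mathcal O_Z\to\mathcal O_{Z\cap H}\to0$ is exact, so $h\,[\mathcal O_Z]=[\mathcal O_{Z\cap H}]$. Here $\dim(Z\cap H)=\dim Z-1$ if $\dim Z>0$, and $Z\cap H$ is empty if $\dim Z=0$. Therefore $h^d$ annihilates $K^{(n+1)}$, which is generated by subvarieties of dimension less than $d$, whereas $h^de_n$ is the class of a non-empty finite scheme and has positive Euler characteristic.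
\end{proof}

\subsection{Generators and relations}

To reach $Z_v$ by \eqref{eq:koszul} we need a bundle of rank $n$, not $n+1$. Let
\[
U=\ker\bigl(b(a,\cdot)\colon\tilde U\to\mathcal O\bigr).
\]
The map $b(a,\cdot)$ is surjective because no $W$ lies in $V'$, so $U$ is a bundle of rank $n$ with $[U]=[\tilde U]-1$ and $\det U\cong\det\tilde U$. The form $b$ identifies $V\otimes\mathcal O/\tilde U$ with $\tilde U^*$, so $[\tilde U]+[\tilde U^*]=2n+2$ and $[U]+[U^*]=2n$. Let $x_1,\dots,x_n$ be the roots of $U$ and $u_i=1-x_i$. Define $\sigma_i\in K(X)$ by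
\[
f(u)=\gamma_u([U]-n)=\prod_{i=1}^n(1-uu_i)=\sum_{i=0}^n(-1)^i\sigma_iu^i .
\]
Thus $\sigma_i$ is the $i$-th elementary symmetric polynomial in $u_1,\dots,u_n$, $\sigma_0=1$, $\sigma_i=(-1)^i\gamma^i([U]-n)\in\Gamma^i$, and $f(1)=\prod x_i=[\det U]$.

One more line bundle comes from the spin group. Write $X=G/P$, where $G=\mathrm{Spin}_{2n+2}$ and $P$ is the stabilizer of a point $W_0\in X$. A representation of $P$ defines a vector bundle on $G/P$, and this gives a homomorphism $R(P)\to K(X)$ from the representation ring, compatible with exterior powers. The representation $W_0$ defines $\tilde U$, and restrictions of representations of $G$ define trivial bundles. A maximal torus of $P$ has the weight lattice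
\[
\Lambda=\mathbb Z^{n+1}+\mathbb Z\varpi,\qquad\varpi=\tfrac12(\varepsilon_1+\dots+\varepsilon_{n+1}),
\]
where $\varepsilon_1,\dots,\varepsilon_{n+1}$ are the weights of $W_0$. The Weyl group of the Levi subgroup of $P$ is $S_{n+1}$, permuting the $\varepsilon_i$, and $R(P)=\mathbb Z[\Lambda]^{S_{n+1}}$. The weight $\varpi$ is $S_{n+1}$-invariant, so it is a character of $P$. Let $L\in K(X)$ be the class of the corresponding line bundle and $\ell=1-L\in\Gamma^1$.

\begin{proposition}\label{prop:rel}
The following relations hold: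
\begin{align}
f(u)f(1-u)&=f(1)\quad\text{in }K(X)[u],\label{R1}\\
L^2&=f(1),\label{R2}\\
\sum_{i=0}^n(-1)^i2^{n-i}\sigma_i&=2^nL,\label{R3}\\
\sigma_n&=2e_n.\label{R4}
\end{align}
\end{proposition}

\begin{proof}
The roots of $U^*$ are the $x_i^{-1}$, and $1+(x_i^{-1}-1)u=x_i^{-1}(1-u_i+uu_i)=x_i^{-1}(1-(1-u)u_i)$. By \eqref{eq:gammaroots}, $\gamma_u([U^*]-n)=f(1-u)/f(1)$. Hence $f(u)f(1-u)/f(1)=\gamma_u([U]+[U^*]-2n)=\gamma_u(0)=1$, which is \eqref{R1}.

The character $2\varpi$ is the determinant of $W_0$, so $L^2=[\det\tilde U]=[\det U]$, which is \eqref{R2}.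

For \eqref{R3} put $g=f(1/2)\in K(X)\otimes\mathbb Q$. Setting $u=1/2$ in \eqref{R1} gives $g^2=f(1)$, so $(L-g)(L+g)=0$ by \eqref{R2}. Both $L$ and $g$ have rank $1$, so $L+g$ is $2$ plus a nilpotent element and is invertible in $K(X)\otimes\mathbb Q$. Hence $L=g$. The equality $2^ng=2^nL$ is \eqref{R3}, and it holds in $K(X)$ since $K(X)$ is torsion-free.

For \eqref{R4} choose an isotropic $v$ with $b(v,a)\ne0$; this is possible because isotropic vectors span $V$. Let $Z$ be the zero scheme of the section $b(v,\cdot)|_U$ of $U^*$. Over $Z$ the map $b(v,\cdot)\colon\tilde U\to\mathcal O$ kills $U$, so it factors through the isomorphism $\tilde U/U\cong\mathcal O$ given by $b(a,\cdot)$. There is thus a unique function $c$ on $Z$ with $b(v,\cdot)=c\,b(a,\cdot)$ on $\tilde U$. This says that $v-ca$ is a section of $\tilde U^\perp=\tilde U$, whence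
\[
0=\varphi(v-ca)=c\,\bigl(c\,\varphi(a)-b(v,a)\bigr).
\]
The two factors generate the unit ideal, since $b(v,a)$ is a non-zero constant. So $Z$ is the disjoint union of the closed subschemes $c=0$ and $c=c_0$, where $c_0=b(v,a)/\varphi(a)$. On the first, $v$ is a section of $\tilde U$; on the second, $v-c_0a=\rho v$ is. Conversely, on $Z_v$ we have $b(v,\cdot)|_{\tilde U}=0$, so $Z_v\subset Z$ and $c=0$ there, and on $Z_{\rho v}$ we have $b(v,\cdot)|_{\tilde U}=c_0\,b(a,\cdot)|_{\tilde U}$, so $Z_{\rho v}\subset Z$ and $c=c_0$ there. Thus $Z=Z_v\sqcup Z_{\rho v}$ has codimension $n$ by Lemma~\ref{lem:fiber}, and \eqref{eq:koszul} and Lemma~\ref{lem:point} give $\sigma_n=\prod(1-x_i)=[\mathcal O_{Z_v}]+[\mathcal O_{Z_{\rho v}}]=2e_n$.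
\end{proof}

After substituting \eqref{R4} into \eqref{R3}, every term is divisible by $2$. Dividing, which is allowed in a torsion-free group, we obtain the formula on which everything rests:
\begin{equation}\label{eq:en}
(-1)^ne_n=2^{n-1}L-\sum_{i=0}^{n-1}(-1)^i2^{n-1-i}\sigma_i .
\end{equation}
For $1\le m\le n$ put
\[
w_m=2^{m-1}L-\sum_{i=0}^{m-1}(-1)^i2^{m-1-i}\sigma_i .
\]
Dropping the terms $\sigma_i\in\Gamma^m$, $i\ge m$, from \eqref{eq:en} gives
\begin{equation}\label{eq:enw}
(-1)^ne_n\equiv2^{n-m}w_m\pmod{\Gamma^m}.
\end{equation}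
So Theorem~\ref{thm:B} asks which power of $2$ annihilates $w_m$ modulo $\Gamma^m$. Formally $w_m$ is $2^{m-1}(L-g)$ with $g=f(1/2)$ truncated, and the proof of \eqref{R3} shows how to kill $L-g$: invert $L+g$. The task is to do this modulo $\Gamma^m$ with as few factors $\frac12$ as possible.

\section{The terms $\Gamma^2$ and $\Gamma^3$ by hand}\label{sec:small}

\emph{Modulo $\Gamma^2$.} Let $n\ge2$. Here $w_2=2L-2+\sigma_1=\sigma_1-2\ell$. Relation \eqref{R2} reads $1-2\ell\equiv1-\sigma_1$, so $w_2\equiv0$. Hence $e_n\in\Gamma^2$ for all $n\ge2$.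

\emph{Modulo $\Gamma^3$.} Let $n\ge3$. Here $w_3=-4\ell+2\sigma_1-\sigma_2$. Put $p=u(1-u)$. Using $u^2+(1-u)^2=1-2p$ we find
\[
f(u)f(1-u)\equiv(1-\sigma_1+\sigma_2)+(\sigma_1^2-2\sigma_2)\,p ,
\]
so \eqref{R1} gives $\sigma_1^2\equiv2\sigma_2$. Relation \eqref{R2} gives $\sigma_1\equiv2\ell-\ell^2+\sigma_2$. Substituting this into $w_3$, and squaring it, we obtain
\[
w_3\equiv\sigma_2-2\ell^2,\qquad\sigma_1^2\equiv4\ell^2 .
\]
Therefore $2w_3\equiv\sigma_1^2-4\ell^2\equiv0$, and \eqref{eq:enw} gives $e_n\in\Gamma^3$ for all $n\ge4$.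

\emph{The case $n=3$.} The factor $2$ cannot be removed. We use two facts proved in Section~\ref{sec:lower}: the relations \eqref{R1}--\eqref{R3} present the ring $K(X)$ on the generators $\sigma_i,L^{\pm1}$, and $\Gamma^3$ is spanned by the monomials of weight at least $3$ in $\sigma_i$ (weight $i$), $\ell$ and $1-L^{-1}$ (weight $1$). Let $\Omega=\mathbb Z[\xi]/(2\xi,\xi^2)$ and send
\[
\sigma_1\mapsto\xi,\qquad\sigma_2\mapsto\xi,\qquad\sigma_3\mapsto0,\qquad L\mapsto1 .
\]
Then $f(u)\mapsto1-\xi p=1+\xi p$. Relations \eqref{R1} and \eqref{R2} hold because $(1+\xi p)^2=1$ and $p$ vanishes at $u=1$, and \eqref{R3} holds because $8-4\xi+2\xi=8$. A monomial of weight at least $3$ contains $\sigma_3$, $\ell$ or $1-L^{-1}$, or it is a product of at least two factors $\sigma_1,\sigma_2$; in each case it goes to $0$. But $-e_3=w_3\mapsto\xi\ne0$. So $e_3\notin\Gamma^3$.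

\section{A torsion-free model with divided powers}\label{sec:model}

We cannot invert $L+g$ in $K(X)/\Gamma^m$: this ring may have $2$-torsion, the class of $e_n$ is itself killed by $2$, and tensoring with $\mathbb Q$ destroys it. We therefore compute in a ring $T$ that maps to $K(X)/\Gamma^m$ localized at $2$ and embeds in $T\otimes\mathbb Q$. In $T$ we impose \eqref{R1} and the truncation, but not \eqref{R2}; imposing \eqref{R2} would make $w_m$ a torsion element again. The aim is then to write $2^\kappa w_m$, with $\kappa$ small, as a multiple of $L^2-f(1)$ in $T$.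

\subsection{The relations $h_j$}

Let $\mathbb Z_{(2)}$ be the ring of rational numbers with odd denominator. In this section $\sigma_1,\dots,\sigma_n,\ell$ are variables of weights $1,\dots,n,1$, with $\sigma_0=1$ and $\sigma_i=0$ for $i<0$ and $i>n$. Let $Q=\mathbb Z_{(2)}[\sigma_1,\dots,\sigma_n,\ell]$, let $Q_w$ be its part of weight $w$ and $Q^{\ge w}$ the span of the monomials of weight at least $w$. Put $f(u)=\sum(-1)^i\sigma_iu^i\in Q[u]$ and $p=u(1-u)$.

Let $\nu_k=u^k+(1-u)^k$. Then $\nu_0=2$, $\nu_1=1$ and $\nu_k=\nu_{k-1}-p\,\nu_{k-2}$. By induction $\nu_k$ is a polynomial in $p$ with integer coefficients of degree at most $k/2$. Since $\nu_{2r-1}$ has degree at most $r-1$, the coefficient of $p^r$ in $\nu_{2r}$ is minus that of $p^{r-1}$ in $\nu_{2r-2}$, so it equals $2(-1)^r$. Grouping the terms $(i,k)$ and $(k,i)$ of the product gives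
\[
f(u)f(1-u)=\sum_i\sigma_i^2p^i+\sum_{i<k}(-1)^{i+k}\sigma_i\sigma_k\,p^i\nu_{k-i},
\]
a polynomial in $p$ of degree at most $n$. Its constant term is the value at $u=0$, namely $f(1)$. Thus
\[
f(u)f(1-u)-f(1)=\sum_{j=1}^nh_jp^j,\qquad h_j\in Q .
\]
The pair $i<k$ contributes to $p^j$ only if $j-i\le(k-i)/2$, that is $i+k\ge2j$. In the case of equality, $(i,k)=(j-r,j+r)$ and the coefficient is $2(-1)^r$. Hence
\begin{equation}\label{eq:h}
h_j=\sigma_j^2+2\sum_{r\ge1}(-1)^r\sigma_{j-r}\sigma_{j+r}+\sum_{i<k,\ i+k>2j}c^{(j)}_{ik}\sigma_i\sigma_k,\qquad c^{(j)}_{ik}\in\mathbb Z .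
\end{equation}
So $h_j\in Q^{\ge2j}$, and its part $\bar h_j$ of weight $2j$ is congruent to $\sigma_j^2$ modulo $2$.

\subsection{Torsion-freeness}

The $h_j$ are not homogeneous. We first treat their lowest parts and then show that these control the ideal. Recall that $y_1,\dots,y_n$ is a regular sequence in a ring if each $y_i$ is a non-zero-divisor modulo $y_1,\dots,y_{i-1}$ and the ideal they generate is proper. In this case every relation $\sum a_jy_j=0$ is of Koszul type: $a_j=\sum_k\beta_{jk}y_k$ with $\beta_{jj}=0$ and $\beta_{jk}=-\beta_{kj}$.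

\begin{lemma}\label{lem:regular}
The sequence $\bar h_1,\dots,\bar h_n$ is regular in $Q$, and $Q/(\bar h_1,\dots,\bar h_n)$ is a free $\mathbb Z_{(2)}$-module in each weight.
\end{lemma}

\begin{proof}
Let $\psi\colon M\to M'$ be a homomorphism of finitely generated free $\mathbb Z_{(2)}$-modules that is injective modulo $2$. If $\psi(x)=2y$, then $x=2x'$ and $y=\psi(x')$; so the cokernel is torsion-free, hence free. Taking $y=0$ repeatedly shows that the kernel lies in $\bigcap_k2^kM=0$.

Let $M_i=Q/(\bar h_1,\dots,\bar h_i)$. We show by induction on $i$ that the weight components of $M_i$ are finitely generated and free; this holds for $M_0=Q$. The ring $M_{i-1}/2M_{i-1}=\mathbb F_2[\sigma_1,\dots,\sigma_n,\ell]/(\sigma_1^2,\dots,\sigma_{i-1}^2)$ has as a basis the monomials that are square-free in $\sigma_1,\dots,\sigma_{i-1}$, and multiplication by $\sigma_i^2$ maps this basis injectively into itself. By the first paragraph, applied in each weight, $\bar h_i$ is a non-zero-divisor on $M_{i-1}$ and $M_i$ is free in each weight.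
\end{proof}

Fix $m\ge1$, let $I=(h_1,\dots,h_n)\subset Q$, and put $T=Q/(I+Q^{\ge m})$.

\begin{lemma}\label{lem:tf}
The ring $T$ is torsion-free.
\end{lemma}

\begin{proof}
We claim that $I\cap Q^{\ge w}=\sum_jQ^{\ge w-2j}h_j$ for all $w$. The inclusion $\supset$ follows from $h_j\in Q^{\ge2j}$. Let $y=\sum a_jh_j\in Q^{\ge w}$ with $a_j\in Q^{\ge s-2j}$ for all $j$; this can be arranged with $s=0$. Suppose $s<w$. Let $\bar a_j$ be the part of $a_j$ of weight $s-2j$. Then $\sum\bar a_j\bar h_j$ is the part of $y$ of weight $s$, so it vanishes. By Lemma~\ref{lem:regular}, $\bar a_j=\sum_k\beta_{jk}\bar h_k$ with an alternating matrix $(\beta_{jk})$, and taking homogeneous components we may assume that $\beta_{jk}$ has weight $s-2j-2k$. Replace $a_j$ by $a_j-\sum_k\beta_{jk}h_k$. This does not change $y$, because $\sum_{j,k}\beta_{jk}h_jh_k=0$, and the new $a_j$ lies in $Q^{\ge s+1-2j}$. After finitely many steps $s=w$, which proves the claim.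

Filter $T$ by the images of the $Q^{\ge w}$, $0\le w\le m$. For $w<m$ the $w$-th quotient is
\[
\frac{Q^{\ge w}+I}{Q^{\ge w+1}+I}=\frac{Q^{\ge w}}{Q^{\ge w+1}+I\cap Q^{\ge w}}=\frac{Q_w}{\sum_jQ_{w-2j}\bar h_j},
\]
the weight-$w$ part of $Q/(\bar h_1,\dots,\bar h_n)$, which is free. A finite filtration with torsion-free quotients shows that $T$ is torsion-free.
\end{proof}

\subsection{Divided powers}

We regard $T$ as a subring of $T_{\mathbb Q}=T\otimes\mathbb Q$. Let $T_{\mathbb Q}^{\ge w}$ be the $\mathbb Q$-span of the monomials of weight at least $w$. These are ideals, $T_{\mathbb Q}^{\ge w}T_{\mathbb Q}^{\ge w'}\subset T_{\mathbb Q}^{\ge w+w'}$, and $T_{\mathbb Q}^{\ge m}=0$. Put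
\[
\delta=f(1)\in T,\qquad g=f(1/2)\in T_{\mathbb Q},\qquad s_i=2^{-i}\sigma_i,\qquad\eta=g-1=\sum_{i\ge1}(-1)^is_i .
\]
Since $f(u)f(1-u)=\delta$ in $T[u]$, we have $g^2=\delta$. Let $B\subset T_{\mathbb Q}$ be the $\mathbb Z_{(2)}$-subalgebra generated by $s_1,\dots,s_n$ and $J$ the ideal of $B$ generated by them.

Inverting $L+g$ produces the powers $(\eta/2)^j$, whose denominators $2^j$ are the cost to be bounded. The term $\sigma_j^2$ in \eqref{eq:h} pays for almost all of it, since it makes squares in $J$ divisible by $2$. We use Legendre's formula $v_2(k!)=k-\alpha(k)$, where $\alpha(k)$ is the sum of the binary digits of $k$.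

\begin{lemma}\label{lem:dp}
If $x\in J$ and $k\ge1$, then $x^k/k!\in J$.
\end{lemma}

\begin{proof}
Multiplying $h_j=0$ by $2^{-2j-1}$ and using \eqref{eq:h}, with $s_0=1$, we get
\[
\tfrac12s_j^2=-\sum_{r\ge1}(-1)^rs_{j-r}s_{j+r}-\sum_{i<k,\ i+k>2j}c^{(j)}_{ik}\,2^{\,i+k-2j-1}s_is_k\in J,
\]
since the exponents $i+k-2j-1$ are non-negative and the second factor of each product has positive index. For $x=\sum y_is_i$ with $y_i\in B$ it follows that $x^2/2=\sum_iy_i^2s_i^2/2+\sum_{i<k}y_iy_ks_is_k\in J$. Put $x_c=x^{2^c}/(2^c)!$. Then $x_{c+1}=x_c^2\big/\binom{2^{c+1}}{2^c}$, and the binomial coefficient has valuation $(2^{c+1}-1)-2(2^c-1)=1$. So $x_{c+1}$ is a unit of $\mathbb Z_{(2)}$ times $x_c^2/2$, and $x_c\in J$ for all $c\geq0$ by induction. If $k=\sum_{c\in C}2^c$ is the binary expansion, then $k!$ and $\prod_{c\in C}(2^c)!$ both have valuation $k-\alpha(k)$. Hence $x^k/k!$ is a unit times $\prod_{c\in C}x_c\in J$.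
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:upper}

Let $m\ge2$ and $\kappa=\lfloor\log_2(m-1)\rfloor$. In $T$ put $L=1-\ell$ and $w=2^{m-1}L-\sum_{i<m}(-1)^i2^{m-1-i}\sigma_i$.

\begin{proposition}\label{prop:key}
We have $2^\kappa w\in(L^2-\delta)\,T$.
\end{proposition}

\begin{proof}
Since $\sigma_i=0$ in $T$ for $i\ge m$, we have $w=2^{m-1}(L-g)$ in $T_{\mathbb Q}$. Moreover
\[
L-g=-(\eta+\ell)\in T_{\mathbb Q}^{\ge1},\qquad L+g=2(1+z),\qquad z=\frac{\eta-\ell}2\in T_{\mathbb Q}^{\ge1}.
\]
As $L-g$ has positive weight, an inverse of $L+g$ modulo $T_{\mathbb Q}^{\ge m-1}$ suffices. Let $\omega=\frac12\sum_{k=0}^{m-2}(-z)^k$. Then $(L+g)\,\omega=1-(-z)^{m-1}$, and $g^2=\delta$ gives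
\begin{equation}\label{eq:omega}
(L^2-\delta)\,\omega=(L-g)(L+g)\,\omega=L-g .
\end{equation}
We expand $z^k$ by the binomial theorem:
\[
2^{\kappa+m-1}\omega=2^{m-2}\sum_{k=0}^{m-2}\sum_{j=0}^k(-1)^k\binom kj\cdot2^\kappa\,\frac{j!}{2^j}\cdot\frac{\eta^j}{j!}\cdot\Bigl(-\frac\ell2\Bigr)^{k-j}.
\]
By Legendre's formula $v_2(j!/2^j)=-\alpha(j)$. The smallest integer with digit sum $\alpha$ is $2^\alpha-1$, so $2^{\alpha(j)}-1\le j\le m-2$, that is $\alpha(j)\le\kappa$. Thus $2^\kappa j!/2^j\in\mathbb Z_{(2)}$. By Lemma~\ref{lem:dp}, $\eta^j/j!\in B$. Hence $2^{\kappa+m-1}\omega\in2^{m-2}B[\ell/2]$.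

The remaining denominators are matched by weight. Every element of $B[\ell/2]$ is a $\mathbb Z_{(2)}$-linear combination of elements $2^{-c}\mu$, where $\mu$ is a monomial of weight $c$ in the $\sigma_i$ and $\ell$. If $c\le m-2$, then $2^{m-2-c}\mu\in T$; otherwise $2^{m-2-c}\mu\in T_{\mathbb Q}^{\ge m-1}$. So $2^{\kappa+m-1}\omega=y+y'$ with $y\in T$ and $y'\in T_{\mathbb Q}^{\ge m-1}$. Since $L^2-\delta=(L-g)(L+g)\in T_{\mathbb Q}^{\ge1}$, we have $(L^2-\delta)y'=0$. By \eqref{eq:omega}, $2^\kappa w=2^{\kappa+m-1}(L-g)=(L^2-\delta)y$ in $T_{\mathbb Q}$. Both sides lie in $T$, and $T\to T_{\mathbb Q}$ is injective by Lemma~\ref{lem:tf}.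
\end{proof}

\begin{proof}[Proof of the first assertion of Theorem~\ref{thm:B}]
Let $n\ge m+\kappa$. Send the variables $\sigma_i,\ell$ to the elements of $K(X)$ of the same name. The $h_j$ go to $0$: by \eqref{R1} the image of $\sum h_jp^j$ in $K(X)[u]$ vanishes, and the $p^j$ are linearly independent over $K(X)$, having leading coefficients $\pm1$ and different degrees. Monomials of weight at least $m$ go to $\Gamma^m$, since $\sigma_i\in\Gamma^i$ and $\ell\in\Gamma^1$. We obtain a ring homomorphism $T\to(K(X)/\Gamma^m)\otimes\mathbb Z_{(2)}$ with $w\mapsto w_m$. By \eqref{R2} it kills $L^2-\delta$, so Proposition~\ref{prop:key} gives $2^\kappa w_m=0$ in the target. The hypothesis $n-m\ge\kappa$ and \eqref{eq:enw} now show that $e_n$ vanishes in the target, that is, $Ne_n\in\Gamma^m$ for some odd $N$. Also $2e_n=\sigma_n\in\Gamma^n\subset\Gamma^m$ by \eqref{R4}. Hence $e_n\in\Gamma^m$.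
\end{proof}

\begin{remark}\label{rem:crude}
Without Lemma~\ref{lem:dp} one still has $\eta^j\in B$ and $2^{m-2}/2^j\in\mathbb Z$ for $j\le m-2$, so the proof works with $\kappa$ replaced by $m-2$ and gives $e_n\in\Gamma^m$ for $n\ge2m-2$. With $m=\lfloor n/2\rfloor+1$ this is Theorem~\ref{thm:A} for $n\ge2$. The divided powers are what lowers the loss from linear to logarithmic.
\end{remark}

\begin{example}\label{ex:m4}
The smallest $m$ with $\kappa<m-2$ is $m=4$, where $\kappa=1$. Let $n\ge4$. Modulo $T_{\mathbb Q}^{\ge3}$ we have $\eta\equiv-\sigma_1/2+\sigma_2/4$, so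
\[
4z\equiv-\sigma_1+\tfrac12\sigma_2-2\ell,\qquad4z^2\equiv\tfrac14\sigma_1^2+\sigma_1\ell+\ell^2\equiv\tfrac12\sigma_2+\sigma_1\ell+\ell^2 .
\]
The last step uses $\bar h_1=\sigma_1^2-2\sigma_2$ and lowers the denominator from $4$ to $2$; this is the gain from Lemma~\ref{lem:dp}. In this case the two terms $\sigma_2/2$ even cancel:
\[
8\omega=4(1-z+z^2)\equiv4+\sigma_1+2\ell+\sigma_1\ell+\ell^2 .
\]
By \eqref{eq:omega}, $w=8(L-g)\in(L^2-\delta)T$, and the proof above gives $e_n\in\Gamma^4$ for all $n\ge4$. So Theorem~\ref{thm:B}, which requires $n\ge5$ for $m=4$, is not sharp for every $m$.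
\end{example}

\section{Proof of Theorem~\ref{thm:C}}\label{sec:lower}

To show that $e_n\notin\Gamma^{q+1}$ we construct a ring homomorphism from $K(X)$ that kills $\Gamma^{q+1}$ but not $e_n$. This requires a complete set of relations for $K(X)$ and a spanning set for $\Gamma^{q+1}$.

\subsection{A presentation of $K(X)$}

\begin{proposition}\label{prop:pres}
The ring $K(X)$ is the quotient of $\mathbb Z[\sigma_1,\dots,\sigma_n,L,L^{-1}]$ by the relations \eqref{R1} (coefficientwise in $u$), \eqref{R2} and \eqref{R3}.
\end{proposition}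

\begin{proof}
For a split simply connected group $G$ and a parabolic subgroup $P$ one has $K(G/P)=\mathbb Z\otimes_{R(G)}R(P)$, where $R(G)\to\mathbb Z$ is the dimension \cite{Panin,Merkurjev}. So $K(X)=R(P)/\mathfrak a$, where $\mathfrak a$ is generated by the elements $y-\dim y$, $y\in R(G)$.

\emph{The ring $R(P)$.} Let $\tilde x_i,L\in\mathbb Z[\Lambda]$ correspond to $\varepsilon_i,\varpi$, and define $\tilde\sigma_i$ by $\tilde f(u)=\prod_{i=1}^{n+1}(1-u(1-\tilde x_i))=\sum(-1)^i\tilde\sigma_iu^i$. The symmetric polynomials in the $\tilde x_i$ are the symmetric polynomials in the $1-\tilde x_i$, so $\mathbb Z[\mathbb Z^{n+1}]^{S_{n+1}}=\mathbb Z[\tilde\sigma_1,\dots,\tilde\sigma_{n+1},\tilde f(1)^{-1}]$ with $\tilde f(1)=\prod\tilde x_i$. Since $\Lambda$ is the disjoint union of $\mathbb Z^{n+1}$ and $\varpi+\mathbb Z^{n+1}$, with $\varpi$ invariant, $R(P)$ is free over this ring on $1,L$, and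
\[
R(P)=\mathbb Z[\tilde\sigma_1,\dots,\tilde\sigma_{n+1},L,L^{-1}]/(L^2-\tilde f(1)).
\]
In $K(X)$ the polynomial $\tilde f(u)$ becomes $\gamma_u([\tilde U]-n-1)=\gamma_u([U]-n)=f(u)$, so $\tilde\sigma_i\mapsto\sigma_i$ for $i\le n$.

\emph{The ideal $\mathfrak a$.} The ring $R(\mathrm{Spin}_{2n+2})$ is the polynomial ring on $\lambda^iV$, $1\le i\le n-1$, and the classes of the two half-spin representations, and it contains all $\lambda^iV$. So $\mathfrak a$ is generated by the coefficients of $\lambda_t(V)-(1+t)^{2n+2}$ and by the two half-spin classes minus their dimension $2^n$.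

For any ring $A$ the substitution $t=u/(1-u)$ is an isomorphism $A[[t]]\to A[[u]]$. Hence, modulo any ideal of $R(P)$, the relation $\lambda_t(V)=(1+t)^{2n+2}$ is equivalent to $\gamma_u(V-2n-2)=1$. In $R(P)$ we have $V=\sum\tilde x_i+\sum\tilde x_i^{-1}$, and the computation in the proof of \eqref{R1} gives $\gamma_u(V-2n-2)=\tilde f(u)\tilde f(1-u)/\tilde f(1)$. So the first family of generators imposes $\tilde f(u)\tilde f(1-u)=\tilde f(1)$.

The half-spin representations have the weights $\frac12\sum\pm\varepsilon_i=-\varpi+\sum_{i\in N}\varepsilon_i$, each with multiplicity one, where $N\subset\{1,\dots,n+1\}$ has even cardinality for one representation and odd cardinality for the other. Their classes are $L^{-1}\Sigma_+$ and $L^{-1}\Sigma_-$, where $\Sigma_\pm$ is the sum of the elementary symmetric polynomials in the $\tilde x_i$ of even, respectively odd, degree. The corresponding relations are $\Sigma_+=\Sigma_-$ and $\Sigma_+=2^nL$. Now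
\[
\Sigma_+-\Sigma_-=\prod(1-\tilde x_i)=\tilde\sigma_{n+1},\qquad\Sigma_++\Sigma_-=\prod\bigl(2-(1-\tilde x_i)\bigr)=\sum_{i=0}^{n+1}(-1)^i2^{n+1-i}\tilde\sigma_i .
\]
Adding and dividing by $2$ in the torsion-free ring $R(P)$ gives $\Sigma_+=\sum_{i\le n}(-1)^i2^{n-i}\tilde\sigma_i+\epsilon\,\tilde\sigma_{n+1}$ with $\epsilon\in\{0,1\}$. Thus the first relation removes the generator $\tilde\sigma_{n+1}$ and turns $\tilde f$ into $f$, and what remains is \eqref{R1}, \eqref{R2} and \eqref{R3}.
\end{proof}

\begin{lemma}\label{lem:mono}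
Put $\bar\ell=1-L^{-1}$. Give $\sigma_i$ the weight $i$ and $\ell,\bar\ell$ the weight $1$. For $m\ge1$ the group $\Gamma^m$ is spanned by the monomials in $\sigma_i,\ell,\bar\ell$ of weight at least $m$.
\end{lemma}

\begin{proof}
Such monomials lie in $\Gamma^m$. Conversely, it suffices to show that $\gamma^i(y)$ lies in the span of the monomials of weight at least $i$ whenever $y$ has rank $0$. The $\sigma_j$ are integral polynomials in the $\lambda^j[U]$, so by Proposition~\ref{prop:pres} the group $K(X)$ is generated by the classes of bundles $M=\lambda^{i_1}[U]\cdots\lambda^{i_r}[U]\cdot L^k$, $k\in\mathbb Z$, and $y$ is a sum of elements $\pm(M-\operatorname{rk}M)$. Then $\gamma_u(y)$ is a product of series $\gamma_u(M-\operatorname{rk}M)^{\pm1}$, so $\gamma^i(y)$ is an integral combination of products $\prod\gamma^{i_j}(M_j-\operatorname{rk}M_j)$ with $\sum i_j=i$. We may thus take $y=M-\operatorname{rk}M$.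

The roots of $M$ are elements $\zeta=x_1^{k_1}\cdots x_n^{k_n}L^k$ with $k_j\ge0$, and their family is permuted by permutations of the $x_j$. Writing $x_j=1-u_j$ and $L^k=(1-\ell)^k$ or $(1-\bar\ell)^{-k}$ according to the sign of $k$, each $\zeta-1$ is a polynomial without constant term in $u_1,\dots,u_n$ and $\ell$ or $\bar\ell$. By \eqref{eq:gammaroots}, $\gamma^i(y)$ is the $i$-th elementary symmetric polynomial in the $\zeta-1$. It is given by a polynomial that is symmetric in the $u_j$ and has all monomials of degree at least $i$. Each homogeneous component is symmetric in the $u_j$, hence a polynomial in $\sigma_j,\ell,\bar\ell$ whose weight is the degree of the component.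
\end{proof}

\subsection{The test ring}

If $n\le q$, then $\Gamma^{q+1}\subset\Gamma^{n+1}$ and Lemma~\ref{lem:fiber} proves the theorem. Assume from now on that $q<n\le q+v_2(q)$.

We generalize the homomorphism of Section~\ref{sec:small}. Send $L$ to $1$ and look for an image of $f$ that is a polynomial in $p$ with constant term $1$. Then \eqref{R2} holds and \eqref{R1} demands $f^2=1$. The formal expression $f=\exp(\xi p)$ has $f^2=\exp(2\xi p)$, which is $1$ if $2\xi$ vanishes together with its divided powers. As Lemma~\ref{lem:dp} suggests, the elements $\xi^k/k!$ should be available in the target, and they can have large order there.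

Let $\mathcal D=\bigoplus_{k\ge0}\mathbb Z_{(2)}\xi_k$ be the divided power algebra, with $\xi_0=1$ and $\xi_i\xi_j=\binom{i+j}i\xi_{i+j}$, and let $D=\mathcal D/2\xi_1\mathcal D$. Since $2\xi_1\xi_{k-1}=2k\,\xi_k$,
\[
D=\mathbb Z_{(2)}\oplus\bigoplus_{k\ge1}(\mathbb Z_{(2)}/2k)\,\xi_k ,
\]
so $\xi_k$ has order $2^{1+v_2(k)}$. Give $\xi_k$ the weight $2k$, the degree of $p^k$ in $u$, and let $D_q$ be the quotient of $D$ by the ideal of elements of weight greater than $q$. Thus $\xi_k=0$ in $D_q$ for $k>q/2$, while $\xi_k$ keeps its order for $k\le q/2$. Put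
\[
\Phi(u)=\sum_{k=0}^{q/2}\xi_kp^k\in D_q[u],\qquad\theta=\sum_{k=1}^{q/2}2^{n-1-2k}\xi_k\in D_q,\qquad\Omega=D_q/2\theta D_q .
\]
The assumption $q<n$ ensures that $\deg\Phi\le q\le n-1$ and that the exponents $n-1-2k$ are non-negative. For $k\le q/2$ and $N\ge2k$, writing $[u^i]$ for the coefficient of $u^i$, we have the identity of integers
\begin{equation}\label{eq:quarter}
\sum_{i=0}^{N}2^{N-i}\,[u^i]\,p^k=2^Np(1/2)^k=2^{N-2k}.
\end{equation}

\begin{lemma}\label{lem:psi}
There is a ring homomorphism $\Psi\colon K(X)\to\Omega$ with $\Psi(L)=1$ and $\Psi(\sigma_i)=(-1)^i[u^i]\Phi$ for $1\le i\le n$. It satisfies $\Psi(\Gamma^{q+1})=0$ and $\Psi(e_n)=(-1)^{n+1}\theta$.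
\end{lemma}

\begin{proof}
Since $\Phi(0)=1$ and $\deg\Phi\le n$, the assignment sends $f(u)$ to $\Phi(u)$. We check the relations of Proposition~\ref{prop:pres}. As $p$ is invariant under $u\mapsto1-u$,
\[
\Phi(u)\Phi(1-u)=\sum_kp^k\sum_{i=0}^k\xi_i\xi_{k-i}=\sum_kp^k\sum_{i=0}^k\binom ki\xi_k=\sum_k2^k\xi_kp^k=1,
\]
because $2^k\xi_k=0$ for $k\ge1$: indeed $1+v_2(k)\le2^{v_2(k)}\le k$. Also $\Phi(1)=1$, since $p$ vanishes at $u=1$. This gives \eqref{R1} and \eqref{R2}, already in $D_q$. By \eqref{eq:quarter} with $N=n$, the difference of the two sides of \eqref{R3} goes to $\sum_{k\ge0}2^{n-2k}\xi_k-2^n=2\theta$, which vanishes in $\Omega$.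

We have $\Psi(\ell)=\Psi(\bar\ell)=0$. The coefficient of $u^i$ in $p^k$ is non-zero only if $i\le2k$, so $\Psi(\sigma_i)$ is the image of an element of $D_q$ all of whose components have weight at least $i$. A monomial in the $\sigma_i$ of weight at least $q+1$ therefore goes to $0$, and Lemma~\ref{lem:mono} gives $\Psi(\Gamma^{q+1})=0$.

Finally, apply $\Psi$ to \eqref{eq:en}. Since $\deg\Phi\le n-1$, formula \eqref{eq:quarter} with $N=n-1$ gives $\Psi((-1)^ne_n)=2^{n-1}-\sum_{k\ge0}2^{n-1-2k}\xi_k=-\theta$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:C}]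
By Lemma~\ref{lem:psi} it suffices to show that $\theta\ne0$ in $\Omega$. Otherwise $\theta=2\theta y$ for some $y\in D_q$, that is $(1-2y)\theta=0$ in $D_q$. The element $1-2y$ is a unit of $\mathbb Z_{(2)}$ plus an element of positive weight, which is nilpotent; so $1-2y$ is a unit and $\theta=0$ in $D_q$. The component of $\theta$ of weight $q$ is $2^{n-1-q}\xi_{q/2}$, and $\xi_{q/2}$ has order $2^{1+v_2(q/2)}=2^{v_2(q)}$. The hypothesis $n\le q+v_2(q)$ says that $n-1-q<v_2(q)$, so this component is non-zero, a contradiction. Hence $e_n\notin\Gamma^{q+1}$.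
\end{proof}

The bound on $n$ is used only in this last step, and for $q=2^r$ it cannot be relaxed, by Corollary~\ref{cor:sharp}.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Around 16-dimensional quadratic forms in $I^3q$},
\texttt{https://www.math.uni-bielefeld.de/LAG/man/562.pdf}.

\bibitem{Merkurjev}
Merkurjev, \emph{Comparison of the equivariant and the ordinary $K$-theory of algebraic varieties}, 1997.

\bibitem{Panin}
Panin, \emph{$K$-Theory} 8 (1994).

\end{thebibliography}
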